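\title{Sublattices of Tamari lattices are not closed under homomorphic images}

\begin{abstract}
We construct a finite bounded lattice that is a homomorphic image of a sublattice of the Tamari lattice $A(7)$ but embeds into no Tamari lattice. Hence the class of sublattices of Tamari lattices is not closed under homomorphic images, and it is not the intersection of a lattice variety with the class of finite bounded lattices. We also show what holds instead: among finite bounded lattices, the identities of Tamari lattices define the strictly larger class of homomorphic images of sublattices of Tamari lattices, while among finite lattices, the quasi-identities of Tamari lattices define the sublattices themselves.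
\end{abstract}

\section{Introduction}

A \emph{binary bracketing} of a word is a way of writing it as an iterated binary product: a single letter is a bracketing, and if $U$ and $V$ are bracketings of two consecutive words, then $(UV)$ is a bracketing of their concatenation. For $n\ge 1$ let $A(n)$ be the set of binary bracketings of $x_0x_1\cdots x_n$. Write $s\le t$ if $t$ is obtained from $s$ by a finite, possibly empty, sequence of \emph{rotations}, each of which replaces a subterm of the form $(UV)W$ by $U(VW)$. Friedman and Tamari proved that $A(n)$ is a lattice, the \emph{Tamari lattice}. For instance, $A(1)$ has one element, $A(2)$ is the chain $(x_0x_1)x_2<x_0(x_1x_2)$, and $A(3)$ is the pentagon (Example~\ref{ex:pentagon}). We ask which lattices embed into some $A(n)$, and what kind of axioms describe them.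

Throughout, homomorphisms of lattices preserve binary meets and joins; they need not preserve least or greatest elements. An \emph{identity} is an equation $\sigma=\tau$ between lattice terms, and it holds in a lattice if both sides agree under every assignment of elements to the variables. A \emph{variety} is the class of all lattices that satisfy a given set of identities; it is closed under sublattices, products and homomorphic images. The elements of the \emph{free lattice} $F$ on a set of generators are the terms in these generators, modulo the identities valid in all lattices, and every map from the generators to a lattice $N$ extends uniquely to a homomorphism $F\to N$.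

Following McKenzie, we call a lattice $M$ \emph{bounded} if there are a free lattice $F$ and a surjective homomorphism $h\colon F\to M$ such that every fiber $h^{-1}(u)$, $u\in M$, has a least and a greatest element. (The word does not refer to the existence of $0$ and $1$.) In other words, every element of $M$ is the value of a smallest and of a largest term. Urquhart proved that every Tamari lattice is bounded. Since sublattices of finite bounded lattices are bounded, every lattice that embeds into a Tamari lattice is finite and bounded. We use the following notation:
\begin{itemize}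
\item $\mathcal S$ is the class of lattices that embed into $A(n)$ for some $n$;
\item $H(\mathcal S)$ is the class of homomorphic images of members of $\mathcal S$;
\item $\mathcal B$ is the class of finite bounded lattices, so that $\mathcal S\subseteq\mathcal B$;
\item $\mathcal V$ is the variety generated by the Tamari lattices, that is, the class of lattices satisfying every identity that holds in all $A(n)$.
\end{itemize}
The following problem is posed in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Is $\mathcal S$ the intersection of a lattice variety with $\mathcal B$? In particular, is every homomorphic image of a member of $\mathcal S$ again in $\mathcal S$?}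
\medskip

A positive answer is the natural guess. If we replace the Tamari lattices by the finite Boolean lattices, then their sublattices are exactly the finite distributive lattices (send an element to the set of join-irreducible elements below it), and these are the finite members of a variety. Moreover, $\mathcal S$ is closed under sublattices and under finite products (Corollary~\ref{cor:products}); it contains the two-element chain, hence all finite distributive lattices. Of the three closure properties of a variety, only closure under homomorphic images is in doubt. It fails, and the answer to both questions is no.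

\begin{theorem}\label{thm:main}
There are a finite bounded lattice $L$, a sublattice $K$ of $A(7)$ and a surjective homomorphism $K\to L$ such that $L\notin\mathcal S$. More precisely, $L$ has elements $u<u'$ with $g(u)=g(u')$ for every homomorphism $g$ from $L$ to a Tamari lattice. Hence $\mathcal S$ is not closed under homomorphic images, and $\mathcal S\ne\mathcal W\cap\mathcal B$ for every class $\mathcal W$ closed under homomorphic images, in particular for every variety $\mathcal W$.
\end{theorem}

The next two theorems say what identities do capture, and which axioms capture $\mathcal S$.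

\begin{theorem}\label{thm:variety}
We have $\mathcal V\cap\mathcal B=H(\mathcal S)$. This is the least class of the form $\mathcal W\cap\mathcal B$, with $\mathcal W$ a variety, that contains $\mathcal S$, and $\mathcal S\subsetneq H(\mathcal S)$.
\end{theorem}

A \emph{quasi-identity} is an implication $(\sigma_1=\tau_1\ \&\ \cdots\ \&\ \sigma_m=\tau_m)\Rightarrow\sigma=\tau$ with finitely many equations as premises; it holds in a lattice if every assignment that satisfies the premises satisfies the conclusion.

\begin{theorem}\label{thm:quasi}
A finite lattice belongs to $\mathcal S$ if and only if it satisfies every quasi-identity that holds in all Tamari lattices.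
\end{theorem}

The idea behind Theorem~\ref{thm:main} is as follows. We view $A(n)$ as a lattice of sets of pairs $(i,k)$ with $1\le i<k\le n$, in which meet is intersection and join is computed along increasing paths (Section~\ref{sec:model}). A meet-preserving map from a finite lattice $M$ to $A(n)$ is then the same as a labeling of pairs by elements of $M$, subject to two local inequalities, and the map preserves joins exactly when every inequality $\text{label}\le u_1\vee\dots\vee u_m$ is witnessed by a path (Section~\ref{sec:labels}). To be a homomorphic image of a sublattice of $A(n)$ requires less: one meet-preserving map $\beta$ and one join-preserving map $\alpha\le\beta$, which need not coincide (Section~\ref{sec:sandwich}). The lattice $L$ has an element $[p]$ whose unique lower cover is a proper join $[a]\vee[b]$. In Section~\ref{sec:L} we build $\alpha$ and $\beta$ into $A(7)$, leaving this one join without paths; in Section~\ref{sec:noembed} we show that paths for it cannot be supplied in any $A(n)$ unless $[p]$ is identified with its lower cover. Theorems~\ref{thm:variety} and~\ref{thm:quasi} are proved in Section~\ref{sec:identities}.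

\section{Tamari lattices as lattices of closed sets}\label{sec:model}

The definition by rotations gives no formula for meets and joins. We therefore work in the Huang--Tamari model, and include a proof that it describes $A(n)$. Let $[n]=\{1,\dots,n\}$ and $\delta_n=\{(i,k):1\le i<k\le n\}$; we call the elements of $[n]$ \emph{vertices} and often write $ik$ for $(i,k)$. A set $Z\subseteq\delta_n$ is \emph{closed} if
\begin{itemize}
\item[(C1)] $(i,k)\in Z$ and $i<j<k$ imply $(i,j)\in Z$;
\item[(C2)] $(i,j)\in Z$ and $(j,k)\in Z$ imply $(i,k)\in Z$.
\end{itemize}
Thus a closed set is a transitive relation that contains all initial segments of its pairs.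

\begin{lemma}\label{lem:model}
The ordered set $A(n)$ is isomorphic to the set of closed subsets of $\delta_n$, ordered by inclusion. The meet of closed sets is their intersection, and the join is the transitive closure of their union.
\end{lemma}

\begin{proof}
We pass from bracketings to functions, and from functions to closed sets.

\emph{The function of a bracketing.} Two subterms of a bracketing $s$ that share a letter are nested. For $i\in[n]$ let $s_i=(UV)$ be the smallest subterm containing $x_{i-1}$ and $x_i$. Neither $U$ nor $V$ contains both letters, so $x_{i-1}$ is the last letter of $U$ and $x_i$ is the first letter of $V$. Conversely, each subterm $(UV)$ is $s_i$ for the index $i$ of the first letter of $V$. Let $x_{f_s(i)}$ be the last letter of $s_i$. If $i<j\le f_s(i)$, then $x_{j-1}$ and $x_j$ lie in $V$, so $s_j$ is a subterm of $V$ and $f_s(j)\le f_s(i)$. Hence $f_s$ belongs to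
\[
\Phi_n=\{f\colon[n]\to[n]\ :\ i\le f(i),\ \text{and}\ i\le j\le f(i)\ \text{implies}\ f(j)\le f(i)\}.
\]

\emph{The map $s\mapsto f_s$ is a bijection onto $\Phi_n$.} We use induction on $n$, starting from $n=0$, where both sets have one element. Let $s=(UV)$, where $V$ begins with $x_r$. Then $f_s(r)=n$, $f_s(j)<r$ for $j<r$, the restriction of $f_s$ to $[1,r-1]$ is $f_U$, and the restriction to $[r+1,n]$ is $f_V$ up to the shift by $r$. In particular $r=\min\{j:f_s(j)=n\}$. Now let $f\in\Phi_n$. Since $f(n)=n$, we can put $r=\min\{j:f(j)=n\}$. If $j<r\le f(j)$, then $n=f(r)\le f(j)$, against the choice of $r$. So $f(j)<r$ for $j<r$, the restriction of $f$ to $[1,r-1]$ lies in $\Phi_{r-1}$, and the shifted restriction to $[r+1,n]$ lies in $\Phi_{n-r}$. By induction each comes from exactly one bracketing, so exactly one $s$ has $f_s=f$.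

\emph{The order of $A(n)$ is the pointwise order of $\Phi_n$.} Rotate $(UV)W$ to $U(VW)$, where $V$ has letters $x_i,\dots,x_{k-1}$ and $W$ has letters $x_k,\dots,x_l$. Then $s_i$ changes from $(UV)$ to $U(VW)$ and $s_k$ changes from $(UV)W$ to $(VW)$; every other $s_j$ keeps its letters. So $f(i)$ increases from $k-1$ to $l=f(k)$, and no other value changes. Hence $s\le t$ implies $f_s\le f_t$.

Conversely, let $f=f_s\le g=f_t$ with $f\ne g$. We find a rotation of $s$ that stays below $g$. Choose $i$ with $f(i)<g(i)$, and put $k=f(i)+1\le n$ and $i_0=\min\{j:f(j)=k-1\}$. Then $i_0\le i\le f(i)=f(i_0)\le g(i_0)$, so $g(i_0)\ge g(i)\ge k$. Let $s_k=(TW)$. The subterm $s_{i_0}$ ends with $x_{k-1}$, so it shares this letter with $s_k$ but misses $x_k$; it is therefore a subterm of $T$. Thus $T$ has at least two letters, say $T=(U'V')=s_j$, where $x_j$ is the first letter of $V'$. Since $T$ ends with $x_{k-1}$, we have $f(j)=k-1$ and $j\ge i_0$. If $s_{i_0}\ne T$, then $s_{i_0}$ is a subterm of $V'$, because it contains $x_{k-1}$; its letter $x_{i_0-1}$ then gives $i_0-1\ge j\ge i_0$, which is absurd. So $s_k=((UV)W)$ with $(UV)=s_{i_0}$. Rotating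 it gives $s'>s$ with $f_{s'}(i_0)=f(k)$ and $f_{s'}=f$ elsewhere. From $i_0\le k\le g(i_0)$ we get $f(k)\le g(k)\le g(i_0)$, so $f<f_{s'}\le g$. After finitely many such steps we reach $g$, and $s\le t$.

\emph{Closed sets.} For $f\in\Phi_n$ the set $Z_f=\{(i,k):i<k\le f(i)\}$ satisfies (C1), and it satisfies (C2) because $i<j\le f(i)$ and $k\le f(j)$ give $k\le f(i)$. For closed $Z$ put $f_Z(i)=\max(\{i\}\cup\{k:(i,k)\in Z\})$. By (C1), $(i,k)\in Z$ if and only if $i<k\le f_Z(i)$. If $i<j\le f_Z(i)$, then either $f_Z(j)=j\le f_Z(i)$, or $(i,j),(j,f_Z(j))\in Z$ and (C2) gives $f_Z(j)\le f_Z(i)$. So $f_Z\in\Phi_n$, and the two constructions are mutually inverse and order-preserving.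

\emph{Meet and join.} An intersection of closed sets is closed. Let $T$ be the transitive closure of a union of closed sets. Every closed set containing the union contains $T$, so it suffices to verify (C1) for $T$. Let $(i,k)\in T$ be witnessed by $i=z_0<\dots<z_m=k$ with each $(z_h,z_{h+1})$ in one of the given sets, and let $i<j<k$. Choose $h$ with $z_h<j\le z_{h+1}$. By (C1), $(z_h,j)$ lies in the same closed set as $(z_h,z_{h+1})$, so $z_0<\dots<z_h<j$ witnesses $(i,j)\in T$.
\end{proof}

From now on $A(n)$ denotes the lattice of closed subsets of $\delta_n$.

\begin{example}\label{ex:pentagon}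
A bracketing $s$ corresponds to the set of pairs $(i,k)$ such that $x_k$ occurs in $s_i$. For $n=3$ the bracketings $((x_0x_1)x_2)x_3$, $(x_0(x_1x_2))x_3$, $x_0((x_1x_2)x_3)$, $(x_0x_1)(x_2x_3)$, $x_0(x_1(x_2x_3))$ correspond to $\varnothing$, $\{12\}$, $\{12,13\}$, $\{23\}$, $\delta_3$. The path $1<2<3$ gives $\{12\}\vee\{23\}=\delta_3$, and $A(3)$ is the pentagon with maximal chains $\varnothing<\{12\}<\{12,13\}<\delta_3$ and $\varnothing<\{23\}<\delta_3$.
\end{example}

\begin{corollary}\label{cor:products}
The lattice $A(m)\times A(n)$ embeds into $A(m+n)$. Hence $\mathcal S$ is closed under finite products.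
\end{corollary}

\begin{proof}
Send $(Z,Z')$ to $Z\cup\{(i+m,k+m):(i,k)\in Z'\}$. No pair in such a set connects a vertex of $[1,m]$ to a vertex of $[m+1,m+n]$, so (C1), (C2), intersections and transitive closures are all computed in the two blocks separately.
\end{proof}

\section{Labelings and critical pairs}\label{sec:labels}

A map $g\colon M\to A(n)$ assigns a set of pairs to each element of $M$. It is more convenient to reverse the direction and assign to each pair the least element of $M$ whose image contains it.

\begin{definition}
Let $M$ be a finite lattice and let $\Gamma\subseteq\delta_n$ be closed. A \emph{labeling} is a map $\varphi\colon\Gamma\to M$ such that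
\begin{itemize}
\item[(L1)] $\varphi(i,j)\le\varphi(i,k)$ whenever $(i,k)\in\Gamma$ and $i<j<k$;
\item[(L2)] $\varphi(i,k)\le\varphi(i,j)\vee\varphi(j,k)$ whenever $(i,j),(j,k)\in\Gamma$.
\end{itemize}
For $u\in M$ put $\beta_\varphi(u)=\{(i,k)\in\Gamma:\varphi(i,k)\le u\}$. A \emph{path from $i$ to $k$ over $u_1,\dots,u_m\in M$} is a sequence $i=z_0<\dots<z_l=k$ such that each step $(z_h,z_{h+1})$ lies in $\Gamma$ and has $\varphi(z_h,z_{h+1})\le u_q$ for some $q$ depending on $h$.
\end{definition}

\begin{lemma}\label{lem:labels}
Let $M$ be a finite lattice with greatest element $1$.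
\begin{itemize}
\item[(a)] If $\varphi\colon\Gamma\to M$ is a labeling, then each $\beta_\varphi(u)$ is closed, and $\beta_\varphi\colon M\to A(n)$ preserves meets.
\item[(b)] Every meet-preserving map $g\colon M\to A(n)$ equals $\beta_\varphi$ for a labeling $\varphi$ of $\Gamma=g(1)$.
\item[(c)] The map $\beta_\varphi$ preserves joins if and only if
\begin{itemize}
\item[(L3)] whenever $(i,k)\in\Gamma$ and $\varphi(i,k)\le u_1\vee\dots\vee u_m$ with $m\ge1$, there is a path from $i$ to $k$ over $u_1,\dots,u_m$.
\end{itemize}
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\Gamma$ is closed, (L1) and (L2) give (C1) and (C2) for $\beta_\varphi(u)$. A label lies below $u\wedge u'$ if and only if it lies below $u$ and below $u'$.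

(b) The map $g$ is order-preserving, so $g(u)\subseteq\Gamma$ for all $u$. For $(i,k)\in\Gamma$ let $\varphi(i,k)$ be the meet of the nonempty finite set $\{u:(i,k)\in g(u)\}$. As $g$ preserves meets, $(i,k)\in g(\varphi(i,k))$, and therefore $(i,k)\in g(u)$ if and only if $\varphi(i,k)\le u$. This says $g=\beta_\varphi$. Condition (L1) is (C1) for the closed set $g(\varphi(i,k))$, and (L2) is (C2) for the closed set $g(\varphi(i,j)\vee\varphi(j,k))$.

(c) By Lemma~\ref{lem:model}, $\beta_\varphi(u_1)\vee\dots\vee\beta_\varphi(u_m)$ is the set of pairs $(i,k)$ joined by a path over $u_1,\dots,u_m$. It is always contained in $\beta_\varphi(u_1\vee\dots\vee u_m)$, and (L3) is the reverse inclusion.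
\end{proof}

So a homomorphism $g\colon M\to A(n)$ is a labeling with (L1)--(L3). To extract information from the assumption that $g$ separates an element $p$ from its lower cover, we look at a shortest pair that witnesses the separation: by (C1), all of its initial segments then carry smaller labels.

\begin{lemma}\label{lem:critical}
Let $M$ be a finite lattice, let $g=\beta_\varphi\colon M\to A(n)$ be a homomorphism, and let $p_*<p$ in $M$ be such that every element strictly below $p$ lies below $p_*$. Suppose $g(p)\ne g(p_*)$. Then there is a pair $(x,y)\in\Gamma$, called a critical pair, such that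
\begin{itemize}
\item[(a)] $\varphi(x,y)=p$, and $\varphi(x,i)\le p_*$ whenever $x<i<y$;
\item[(b)] if $p\le u_1\vee\dots\vee u_m$ and $p\not\le u_q$ for all $q$, then there is a vertex $k$ with $x<k<y$ and $(k,y)\in\Gamma$ such that $\varphi(k,y)\le u_q$ for some $q$ and $p\le\varphi(x,k)\vee\varphi(k,y)$.
\end{itemize}
\end{lemma}

\begin{proof}
Choose $(x,y)\in g(p)\setminus g(p_*)$ with $y$ least possible for this $x$. Then $\varphi(x,y)\le p$ and $\varphi(x,y)\not\le p_*$, so $\varphi(x,y)=p$. If $x<i<y$, then $(x,i)\in g(p)$ by (C1), so $(x,i)\in g(p_*)$ by the choice of $y$. For (b), take a path from $x$ to $y$ over $u_1,\dots,u_m$, which exists by (L3). It has at least two steps, since $\varphi(x,y)=p$ lies below no $u_q$. Let $k$ be its penultimate vertex and apply (L2) to $(x,k)$ and $(k,y)$.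
\end{proof}

\begin{example}\label{ex:M3}
In $M=A(3)$ with $g$ the identity, take $p=\{12,13\}$ and $p_*=\{12\}$. The critical pair is $(1,3)$, and for $p\le\{12\}\vee\{23\}$ the vertex in (b) is $k=2$. For a first non-embedding result, let $M_3$ be the five-element lattice with $0$, $1$ and three atoms $p,q,r$, so that $p_*=0$ and $p\le q\vee r$. If a homomorphism $g\colon M_3\to A(n)$ had $g(p)\ne g(0)$, then (a) and (b) would give $p\le0\vee q$ or $p\le 0\vee r$. So $g(p)=g(0)$, and $M_3\notin\mathcal S$.
\end{example}

Lemma~\ref{lem:critical} applies (L3) only to the pair $(x,y)$, whose label is $p$ itself. When $p_*$ is a proper join, (L3) also applies to the initial segments $(x,i)$. This second use of (L3) is what will separate $\mathcal S$ from $H(\mathcal S)$.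

\section{Homomorphic images through two one-sided maps}\label{sec:sandwich}

A surjective homomorphism whose fibers are intervals is determined by the endpoints of the fibers. The next two lemmas describe which pairs of endpoint maps occur.

\begin{lemma}\label{lem:fibers}
Let $h\colon N\to M$ be a surjective lattice homomorphism such that each fiber $h^{-1}(u)$ has a least element $\lambda(u)$ and a greatest element $\rho(u)$; this holds whenever $N$ is finite. Then for $z\in N$ and $u,u'\in M$,
\[
\lambda(u)\le z\iff u\le h(z),\qquad z\le\rho(u)\iff h(z)\le u.
\]
Moreover, $\lambda$ preserves joins, $\rho$ preserves meets, and $\lambda(u)\le\rho(u')\iff u\le u'$.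
\end{lemma}

\begin{proof}
If $N$ is finite, each fiber is a nonempty finite sublattice, so it has a least and a greatest element. If $\lambda(u)\le z$, apply $h$. If $u\le h(z)$, then $h(z\wedge\lambda(u))=h(z)\wedge u=u$, so $z\wedge\lambda(u)\ge\lambda(u)$, that is, $\lambda(u)\le z$. The second equivalence is dual. Now $\lambda(u\vee u')\le z$ if and only if $u,u'\le h(z)$, if and only if $\lambda(u)\vee\lambda(u')\le z$; so $\lambda$ preserves joins, and dually $\rho$ preserves meets. The last claim is the first equivalence for $z=\rho(u')$.
\end{proof}

\begin{corollary}\label{cor:HB}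
Every homomorphic image of a finite bounded lattice is a finite bounded lattice.
\end{corollary}

\begin{proof}
Let $h\colon F\to K$ witness that the finite lattice $K$ is bounded, let $\pi\colon K\to M$ be surjective, and let $\lambda_h,\lambda_\pi$ be the maps of Lemma~\ref{lem:fibers}. The element $\lambda_h\lambda_\pi(u)$ lies in $(\pi h)^{-1}(u)$. If $\pi h(z)=u$, then $\lambda_\pi(u)\le h(z)$, hence $\lambda_h\lambda_\pi(u)\le z$. So the fibers of $\pi h$ have least elements, and dually greatest elements.
\end{proof}

\begin{lemma}\label{lem:sandwich}
Let $M$ and $P$ be lattices, let $\alpha\colon M\to P$ preserve joins, let $\beta\colon M\to P$ preserve meets, and suppose that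
\begin{equation}\label{eq:sandwich}
\alpha(u)\le\beta(u')\iff u\le u'\qquad(u,u'\in M).
\end{equation}
Then $K=\{z\in P:\alpha(u)\le z\le\beta(u)\text{ for some }u\in M\}$ is a sublattice of $P$, and $M$ is a homomorphic image of $K$.
\end{lemma}

\begin{proof}
If $z$ lies between $\alpha(u)$ and $\beta(u)$ and also between $\alpha(u')$ and $\beta(u')$, then $\alpha(u)\le\beta(u')$ and $\alpha(u')\le\beta(u)$, so $u=u'$. Write $\pi(z)=u$. Both $\alpha$ and $\beta$ are order-preserving. If $\pi(z)=u$ and $\pi(z')=u'$, then
\begin{gather*}
\alpha(u\vee u')=\alpha(u)\vee\alpha(u')\le z\vee z'\le\beta(u)\vee\beta(u')\le\beta(u\vee u'),\\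
\alpha(u\wedge u')\le\alpha(u)\wedge\alpha(u')\le z\wedge z'\le\beta(u)\wedge\beta(u')=\beta(u\wedge u').
\end{gather*}
So $K$ is a sublattice and $\pi$ is a homomorphism. It is surjective because $\alpha(u)\le\beta(u)$ gives $\pi(\alpha(u))=u$.
\end{proof}

Together, Lemmas~\ref{lem:fibers} and~\ref{lem:sandwich} say that a finite lattice $M$ lies in $H(\mathcal S)$ if and only if such a pair $\alpha,\beta\colon M\to A(n)$ exists for some $n$. It lies in $\mathcal S$ if and only if one can take $\alpha=\beta$.

\begin{example}\label{ex:square}
Let $M$ be the lattice of subsets of $\{a,b\}$. Label $\delta_3$ by $\varphi(12)=\varphi(13)=\{a\}$ and $\varphi(23)=\{b\}$; then (L1) and (L2) hold, and $\beta=\beta_\varphi$ sends $\varnothing,\{a\},\{b\},\{a,b\}$ to $\varnothing,\{12,13\},\{23\},\delta_3$. Let $\alpha$ agree with $\beta$ except that $\alpha(\{a\})=\{12\}$. Then $\alpha$ preserves joins and \eqref{eq:sandwich} holds, $K$ is the whole pentagon, and $\pi$ collapses the interval from $\{12\}$ to $\{12,13\}$. Here the gap between $\alpha$ and $\beta$ is harmless, since $\beta$ is itself an embedding. Theorem~\ref{thm:main} asks for a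 lattice in which the gap cannot be closed.
\end{example}

\section{The lattice $L$ as an image of a sublattice of $A(7)$}\label{sec:L}

\subsection*{Definition of $L$}
Let $J=\{a,b,c,d,e,v,w,p\}$. A \emph{rule} $S\to q$, with $S\subseteq J$ and $q\in J$, holds for $X\subseteq J$ if $S\subseteq X$ implies $q\in X$. We write subsets of $J$ as words, such as $abp$ for $\{a,b,p\}$. Let $L$ be the set of all $X\subseteq J$ for which the following rules hold:
\begin{gather*}
p\to a,\quad p\to b,\quad v\to e,\quad e\to d,\quad d\to c,\quad w\to c,\\
ac\to d,\qquad bd\to e,\qquad ew\to v,\qquad abv\to p.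
\end{gather*}
The family $L$ contains $J$ and is closed under intersections. So every $S\subseteq J$ has a \emph{closure}, the least member of $L$ containing it, obtained by applying the rules until none adds a letter; and $L$ is a lattice under inclusion, in which meet is intersection and $X\vee Y$ is the closure of $X\cup Y$. The closures $[q]$ of the one-element sets are
\[
[a]=a,\ \ [b]=b,\ \ [c]=c,\ \ [d]=cd,\ \ [e]=cde,\ \ [v]=cdev,\ \ [w]=cw,\ \ [p]=abp.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5]
\foreach \x in {1,...,7} \node[circle,draw,inner sep=2pt] (n\x) at (\x,0) {$\x$};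
\foreach \x/\y/\z in {1/2/a,2/3/b,3/4/c,4/5/a,5/6/b,6/7/w}
  \draw (n\x) -- node[fill=white,inner sep=1.5pt] {$\z$} (n\y);
\draw (n3) to[bend left=50] node[pos=0.75,fill=white,inner sep=1pt] {$d$} (n5);
\draw (n3) to[bend left=55] node[pos=0.75,fill=white,inner sep=1pt] {$e$} (n6);
\draw (n3) to[bend left=60] node[pos=0.75,fill=white,inner sep=1pt] {$v$} (n7);
\draw (n1) to[bend left=70] node[pos=0.4,fill=white,inner sep=1pt] {$p$} (n7);
\draw[dashed] (n1) to[bend right=40] node[fill=white,inner sep=1pt] {$ab$} (n6);
\end{tikzpicture}
\caption{Part of the labeling $\mu$ of the pairs of $\{1,\dots,7\}$ by elements of $L$. A solid edge or arc marked $q$ has label $[q]$. The pair $17$ is joined by the path $1<2<3<7$ over $[a],[b],[v]$ and, since $c\in[w]$, by the path $1<2<\dots<7$ over $[a],[b],[w]$. The dashed pair $16$ has label $ab=[a]\vee[b]$, but no path over $[a],[b]$ joins $1$ to $6$.}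
\label{fig:word}
\end{figure}

The rules are read off from Figure~\ref{fig:word}. The rules $ac\to d$, $bd\to e$, $ew\to v$, $abv\to p$ record (L2) along the paths $3<4<5$, $3<5<6$, $3<6<7$, $1<2<3<7$. The rules $v\to e\to d\to c$ record (L1) for the pairs that start at $3$. The rules $p\to a$ and $p\to b$ make $ab$ the lower cover of $[p]$. The rule $w\to c$ turns the path through all seven vertices into a path over $[a],[b],[w]$, so that $[p]$ lies below two different joins, $[a]\vee[b]\vee[v]$ and $[a]\vee[b]\vee[w]$.

To recognize members of $L$, note how each letter can be produced: $w$ by no rule, $a$ and $b$ only from $p$, $p$ only from $abv$, $v$ only from $ew$, $e$ only from $v$ or $bd$, and $d$ only from $e$ or $ac$. In particular $\varnothing$, $ab$ and $abcde$ belong to $L$. We shall use the following joins: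
\begin{equation}\label{eq:joins}
\begin{array}{lll}
{[a]}\vee[v]=acdev,\qquad & [b]\vee[v]=bcdev,\qquad & ab\vee[v]=J\setminus\{w\},\\[2pt]
{[a]}\vee[w]=acdw, & [b]\vee[w]=bcw, & ab\vee[w]=J,\\[2pt]
{[b]}\vee[d]=bcde, & ab\vee[c]=abcde. &
\end{array}
\end{equation}
Indeed, $abc$ produces $d$ and then $e$, and stops for lack of $w$; with $w$ it goes on to $v$ and $p$. From $abcdev$ we get $p$ but not $w$. In $acdev$ and $bcdev$ the rule for $p$ lacks one premise. From $acw$ we get $d$, but $e$ needs $b$; from $bcw$ we get nothing, as $d$ needs $a$; from $bcd$ we get $e$ only.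

\subsection*{The meet-preserving map}
Define $\mu\colon\delta_7\to L$ by the following table, in which row $i$ and column $k$ give $\mu(i,k)$.
\[
\begin{array}{c|cccccc}
 &2&3&4&5&6&7\\\hline
1&a&ab&ab&ab&ab&abp\\
2& &b&bc&bcde&bcde&bcdev\\
3& & &c&cd&cde&cdev\\
4& & & &a&ab&J\\
5& & & & &b&bcw\\
6& & & & & &cw
\end{array}
\]
The table extends Figure~\ref{fig:word}. By \eqref{eq:joins}, in rows $4,5,6$ the label $\mu(i,k)$ is the join of the labels of the steps $(h,h+1)$ with $i\le h<k$, and in row $2$ we have $\mu(2,k)=[b]\vee\mu(3,k)$ for $k\ge4$. All entries belong to $L$.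

\begin{lemma}\label{lem:mu}
The map $\mu$ is a labeling.
\end{lemma}

\begin{proof}
Condition (L1) says that each row increases from left to right, which the table shows. For (L2) we must check $\mu(i,k)\subseteq\mu(i,j)\vee\mu(j,k)$ for $i<j<k$; we say ``$ik$ via $j$''.

\emph{Rows $4$ and $5$.} Both sides are the join of the labels of the steps between $i$ and $k$.

\emph{Row $3$.} The labels of $35,36,37$ are $[d],[e],[v]$, so it suffices to find $d,e,v$ on the right. For $35$ via $4$, $c\vee a\ni d$. For $36$ via $4$, $c\vee ab=abcde\ni e$; via $5$, $cd\vee b\ni e$. For $37$ via $4$, $\mu(4,7)=J$; via $5$, $cd\vee bcw$ contains $e$ and then $v$; via $6$, $cde\vee cw\ni v$.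

\emph{Row $2$.} Via $3$ there is equality. Via $j\ge4$, row $3$ gives $\mu(2,k)=[b]\vee\mu(3,k)\subseteq[b]\vee\mu(3,j)\vee\mu(j,k)=\mu(2,j)\vee\mu(j,k)$.

\emph{Row $1$.} Let $3\le k\le6$, so $\mu(1,k)=ab$. Via $2$, we have $a\in\mu(1,2)$ and $b\in\mu(2,k)$; via $j\ge3$, we have $\mu(1,j)=ab$. For $17$ we must find $p$. Via $2$ and via $3$, the right side contains $a,b,v$. Via $j=4,5,6$, we have $\mu(1,j)=ab$ and $w\in\mu(j,7)$, so the right side is $J$.
\end{proof}

Let $\beta=\beta_\mu$. By Lemma~\ref{lem:labels}(a), $\beta\colon L\to A(7)$ preserves meets. From the table,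
\begin{equation}\label{eq:beta}
\begin{gathered}
\beta([a])=\{12,45\},\quad\beta([b])=\{23,56\},\quad\beta([c])=\{34\},\quad\beta([w])=\{34,67\},\\
\beta([d])=\{34,35\},\quad\beta([e])=\{34,35,36\},\quad\beta([v])=\{34,35,36,37\},\\
\beta([p])=\{12,13,14,15,16,17,23,45,46,56\}.
\end{gathered}
\end{equation}

\subsection*{The join-preserving map}
Every $X\in L$ is the join of the elements $[q]$ with $q\in X$, and we need $\alpha\le\beta$. So we take the largest admissible values on the elements $[q]$ and extend by joins: for $S\subseteq J$ put
\[
\alpha(S)=\bigvee_{q\in S}\beta([q])\in A(7),\qquad\alpha(\varnothing)=\varnothing.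
\]

\begin{proposition}\label{prop:image}
The map $\alpha\colon L\to A(7)$ preserves joins, and $\alpha(X)\subseteq\beta(Y)\iff X\subseteq Y$ for $X,Y\in L$. Hence $L$ is a homomorphic image of a sublattice $K$ of $A(7)$.
\end{proposition}

\begin{proof}
We first show that $\beta([q])\subseteq\alpha(S)$ for each rule $S\to q$. If $S=\{q'\}$, then $[q]\subseteq[q']$, and $\beta$ is order-preserving. For the other four rules we use \eqref{eq:beta} and transitivity.
\begin{itemize}
\item $ac\to d$: the set $\alpha(ac)$ contains $34$ and $45$, hence $35$.
\item $bd\to e$: the set $\alpha(bd)$ contains $34,35$ and $56$, hence $36$.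
\item $ew\to v$: the set $\alpha(ew)$ contains $34,35,36$ and $67$, hence $37$.
\item $abv\to p$: the set $\alpha(abv)$ contains $12,23,45,56$, hence $13$ and $46$; it contains $34,35,36,37$, which with $13$ give $14,15,16,17$.
\end{itemize}
Now fix $S\subseteq J$ and let $S'=\{q\in J:\beta([q])\subseteq\alpha(S)\}$. Then $S\subseteq S'$, and if $T\to q$ is a rule with $T\subseteq S'$, then $\beta([q])\subseteq\alpha(T)\subseteq\alpha(S)$, so $q\in S'$. Thus $S'$ contains the closure of $S$, and $\alpha$ takes the same value at $S$ and at its closure. For $X,Y\in L$ this gives $\alpha(X\vee Y)=\alpha(X\cup Y)=\alpha(X)\vee\alpha(Y)$.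

If $X\subseteq Y$, then $[q]\subseteq Y$ for every $q\in X$, so $\alpha(X)\subseteq\beta(Y)$. If $X\not\subseteq Y$, pick $q\in X\setminus Y$. Each $[q]$ occurs as a label: for $q=a,b,c,d,e,v,w,p$ it is the label of $12,23,34,35,36,37,67,17$, respectively. The pair with label $[q]$ lies in $\beta([q])\subseteq\alpha(X)$ but not in $\beta(Y)$. Lemma~\ref{lem:sandwich} gives the last statement.
\end{proof}

\begin{remark}\label{rem:gap}
Neither map is a homomorphism, and both fail at $ab$. We have $\alpha(ab)=\{12,13,23,45,46,56\}$, while $\beta(ab)=\alpha(ab)\cup\{14,15,16\}$. So $\beta([a])\vee\beta([b])\ne\beta(ab)$. On the other side, $[p]\cap abcde=ab$ in $L$, but $\alpha(abcde)$ contains the steps $12,23,34,45,56$, hence the pair $16$, which also lies in $\alpha([p])$ and not in $\alpha(ab)$.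
\end{remark}

\section{$L$ embeds into no Tamari lattice}\label{sec:noembed}

\begin{proposition}\label{prop:collapse}
Every homomorphism $g\colon L\to A(n)$ satisfies $g([p])=g(ab)$.
\end{proposition}

The two joins above $[p]$ produce two distinct vertices inside a critical pair $(x,y)$, and the initial segments ending at them both have label $ab$. A path over $[a],[b]$ from $x$ to the farther vertex has to pass the nearer one. The last vertex $j$ of the path before this happens sees $y$ through both vertices; the resulting upper bounds force the label of $(j,y)$ to be too small to generate $p$.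

\begin{proof}
Suppose $g([p])\ne g(ab)$, and write $g=\beta_\varphi$ with a labeling $\varphi\colon\Gamma\to L$ satisfying (L1)--(L3). A member of $L$ strictly contained in $[p]=abp$ omits $p$, so it is contained in $ab$. Lemma~\ref{lem:critical} provides a critical pair $(x,y)$, with
\begin{equation}\label{eq:crit}
\varphi(x,y)=[p],\qquad\varphi(x,i)\subseteq ab\quad\text{for }x<i<y.
\end{equation}

\emph{Step 1. For $q\in\{v,w\}$ there is a vertex $k_q$ with $x<k_q<y$, $\varphi(x,k_q)=ab$ and $\varphi(k_q,y)=[q]$.}
By \eqref{eq:joins}, $[p]\subseteq[a]\vee[b]\vee[q]$, and $p$ belongs to none of $[a],[b],[q]$. Lemma~\ref{lem:critical}(b) gives a vertex $k_q$ such that $\varphi(k_q,y)$ is contained in $[a]$, $[b]$ or $[q]$, and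
\[
p\in\varphi(x,k_q)\vee\varphi(k_q,y),\qquad\varphi(x,k_q)\subseteq ab.
\]
If $q\notin\varphi(k_q,y)$, then $\varphi(k_q,y)$ is contained in $a$, $b$, $[v]\setminus\{v\}=cde$ or $[w]\setminus\{w\}=c$, so the join is contained in $abcde$, which omits $p$. Hence $q\in\varphi(k_q,y)$, and this forces $\varphi(k_q,y)=[q]$. If $\varphi(x,k_q)\ne ab$, then the join is contained in $[a]\vee[q]$ or in $[b]\vee[q]$, and by \eqref{eq:joins} these omit $p$.

\emph{Step 2. The vertex $j$.}
Since $[v]\ne[w]$, we have $k_v\ne k_w$. Let $k<k'$ be these two vertices in increasing order. As $\varphi(x,k')=[a]\vee[b]$, condition (L3) gives a path $x=z_0<\dots<z_l=k'$ over $[a],[b]$. Choose $h$ with $z_h\le k<z_{h+1}$, put $j=z_h$, and let $\ell\in\{a,b\}$ be such that $\varphi(z_h,z_{h+1})\subseteq[\ell]$. We claim that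
\begin{equation}\label{eq:j}
x<j,\qquad (j,y)\in\Gamma,\qquad\varphi(j,y)\subseteq[\ell]\vee\varphi(k,y),\qquad\varphi(j,k')\subseteq ab.
\end{equation}
If $j=k$, the first three claims hold by Step~1. If $j<k$, then $\varphi(j,k)\subseteq\varphi(z_h,z_{h+1})\subseteq[\ell]$ by (L1); so $j\ne x$ because $\varphi(x,k)=ab$, and (L2) for $(j,k),(k,y)$ gives the second and third claims. The last claim holds because the steps of the path from $j$ to $k'$ lie in the transitive set $g(ab)$. By (L2) we also have
\begin{equation}\label{eq:j2}
\varphi(j,y)\subseteq\varphi(j,k')\vee\varphi(k',y).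
\end{equation}

\emph{Step 3. The label $\varphi(j,y)$ omits $p$, $v$ and $w$.}
Suppose first that $k=k_w$ and $k'=k_v$. By \eqref{eq:j}, $\varphi(j,y)\subseteq[\ell]\vee[w]$, which is $acdw$ or $bcw$ and omits $p$ and $v$. By \eqref{eq:j2}, $\varphi(j,y)\subseteq ab\vee[v]=J\setminus\{w\}$.

Suppose now that $k=k_v$ and $k'=k_w$. By \eqref{eq:j}, $\varphi(j,y)\subseteq[\ell]\vee[v]=\ell cdev$, which omits $p$ and $w$. The direct use of \eqref{eq:j2} gives only $ab\vee[w]=J$, so we first sharpen the bound on $\varphi(j,k')$. Since $j<k'<y$, (L1) gives $\varphi(j,k')\subseteq\varphi(j,y)\subseteq\ell cdev$, and therefore $\varphi(j,k')\subseteq ab\cap\ell cdev=[\ell]$. Now \eqref{eq:j2} gives $\varphi(j,y)\subseteq[\ell]\vee[w]$, which omits $v$.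

\emph{Conclusion.} By Step~3, $\varphi(j,y)\subseteq J\setminus\{p,v,w\}=abcde$. Since $x<j<y$, \eqref{eq:crit} and (L2) give $[p]=\varphi(x,y)\subseteq\varphi(x,j)\vee\varphi(j,y)\subseteq abcde$, a contradiction.
\end{proof}

\begin{remark}
The proof uses that $g$ preserves joins three times: twice in Step~1 and once in Step~2. The labeling $\mu$ of Section~\ref{sec:L} is consistent with Step~1, with $(x,y)=(1,7)$, $k_v=3$ and $k_w=6$. It escapes the contradiction only in Step~2: by \eqref{eq:beta}, the paths over $[a],[b]$ that start at $1$ end at $2$ or $3$ and never reach $k'=6$.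
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:image}, $L$ is a homomorphic image of a sublattice $K$ of $A(7)$. By Proposition~\ref{prop:collapse}, every homomorphism from $L$ to a Tamari lattice identifies $u=ab$ with $u'=[p]$, so $L\notin\mathcal S$, and $\mathcal S$ is not closed under homomorphic images. Since $K\in\mathcal S\subseteq\mathcal B$, Corollary~\ref{cor:HB} gives $L\in\mathcal B$. If $\mathcal S=\mathcal W\cap\mathcal B$ with $\mathcal W$ closed under homomorphic images, then $K\in\mathcal W$, so $L\in\mathcal W\cap\mathcal B=\mathcal S$, a contradiction.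
\end{proof}

\section{Identities and quasi-identities}\label{sec:identities}

To show that a lattice $M\in\mathcal V\cap\mathcal B$ lies in $H(\mathcal S)$, we need a pair $\alpha,\beta$ as in Lemma~\ref{lem:sandwich}. Boundedness supplies such a pair with values in a free lattice. Membership in $\mathcal V$ lets us push it forward to Tamari lattices, and finiteness of $M$ ensures that finitely many of them suffice.

\begin{proof}[Proof of Theorem~\ref{thm:variety}]
Members of $H(\mathcal S)$ lie in $\mathcal V$, because varieties are closed under sublattices and homomorphic images, and they lie in $\mathcal B$ by $\mathcal S\subseteq\mathcal B$ and Corollary~\ref{cor:HB}.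

Conversely, let $M\in\mathcal V\cap\mathcal B$. If $M$ has one element, then $M\cong A(1)$; so assume that it has at least two. Let $h\colon F\to M$ witness boundedness, and let $\lambda,\rho\colon M\to F$ be as in Lemma~\ref{lem:fibers}. Fix $u\not\le u'$ in $M$, and represent $\lambda(u)$ and $\rho(u')$ by terms $\sigma$ and $\tau$ in the generators of $F$. The identity $\sigma\vee\tau=\tau$ fails in $M$ under the assignment given by $h$, since $h\lambda(u)=u\not\le u'=h\rho(u')$. As $M\in\mathcal V$, the identity fails in some $A(n)$. Extend a failing assignment arbitrarily to all generators of $F$. This gives a homomorphism $\theta_{u,u'}\colon F\to A(n)$ with $\theta_{u,u'}\lambda(u)\not\le\theta_{u,u'}\rho(u')$.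

Let $P$ be the product of these Tamari lattices over the finitely many pairs $u\not\le u'$, and let $\theta\colon F\to P$ be the homomorphism with components $\theta_{u,u'}$. Put $\alpha=\theta\lambda$ and $\beta=\theta\rho$. Then $\alpha$ preserves joins and $\beta$ preserves meets. If $u\le u'$, then $\lambda(u)\le\rho(u')$, so $\alpha(u)\le\beta(u')$; if $u\not\le u'$, then $\alpha(u)\not\le\beta(u')$ in the component indexed by $(u,u')$. By Lemma~\ref{lem:sandwich}, $M$ is a homomorphic image of a sublattice of $P$, and $P\in\mathcal S$ by Corollary~\ref{cor:products}. So $M\in H(\mathcal S)$.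

If $\mathcal W$ is a variety with $\mathcal S\subseteq\mathcal W\cap\mathcal B$, then the identities defining $\mathcal W$ hold in all $A(n)$, so $\mathcal V\subseteq\mathcal W$ and $\mathcal V\cap\mathcal B\subseteq\mathcal W\cap\mathcal B$. Finally, the lattice $L$ of Theorem~\ref{thm:main} lies in $H(\mathcal S)\setminus\mathcal S$.
\end{proof}

An identity is inherited by homomorphic images, so it cannot tell $K$ from $L$. A quasi-identity can: its premises may list the full meet and join tables of a finite lattice $M$, and an assignment satisfying them is then exactly a homomorphism defined on $M$.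

\begin{proof}[Proof of Theorem~\ref{thm:quasi}]
An assignment in a sublattice that violates a quasi-identity also violates it in the larger lattice, so members of $\mathcal S$ satisfy all quasi-identities of Tamari lattices. Conversely, let $M$ be finite and satisfy all of them; we may assume that $M$ has at least two elements. Take a variable $\xi_m$ for each $m\in M$, and for $u\ne u'$ in $M$ consider the quasi-identity $Q(M;u,u')$ whose premises are the equations
\[
\xi_m\wedge \xi_{m'}=\xi_{m\wedge m'},\qquad \xi_m\vee \xi_{m'}=\xi_{m\vee m'}\qquad(m,m'\in M)
\]
and whose conclusion is $\xi_u=\xi_{u'}$. It fails in $M$ under $\xi_m\mapsto m$, so it fails in some $A(n)$. A failing assignment is a homomorphism $M\to A(n)$ that separates $u$ and $u'$. Taking one such homomorphism for each of the finitely many pairs $u\ne u'$, we embed $M$ into a finite product of Tamari lattices, and $M\in\mathcal S$ by Corollary~\ref{cor:products}.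
\end{proof}

\begin{remark}
Proposition~\ref{prop:collapse} says that $Q(L;ab,[p])$ holds in every Tamari lattice. It therefore holds in $K$, and it fails in the image $L$ of $K$. Finiteness cannot be dropped from Theorem~\ref{thm:quasi}: a quasi-identity that fails in an infinite chain fails in a finite subchain, which belongs to $\mathcal S$; so an infinite chain satisfies all quasi-identities of Tamari lattices, and it embeds into no $A(n)$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Sublattices of associahedra and permutohedra},
\texttt{https://hal.archives-ouvertes.fr/hal-00577258/document}.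

\end{thebibliography}
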